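\title{The Q-property does not characterize coarse or uniform embeddability into reflexive spaces}

\begin{abstract}
A Banach space that coarsely embeds into a reflexive space, or whose unit ball uniformly embeds into a reflexive space, has the Q-property, a concentration property for maps defined on interlacing graphs. We show that neither implication can be reversed for separable spaces. First, either kind of embeddability forces weak sequential completeness; the proof runs the concentration argument along well-founded trees that need not have finite height. Second, we construct a separable space with the Q-property that is not weakly sequentially complete. For separable Banach lattices, on the other hand, the Q-property and both kinds of embeddability are equivalent to not containing $c_0$.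
\end{abstract}

\section{Introduction}

Let $f:M_1\to M_2$ be a map between metric spaces. For $t>0$ put
\[
\omega_f(t)=\sup\{d(f(x),f(y)):d(x,y)\le t\},\qquad
\varphi_f(t)=\inf\{d(f(x),f(y)):d(x,y)\ge t\},
\]
with $\inf\emptyset=\infty$. The function $\omega_f$ measures how far $f$ can pull nearby points apart, and $\varphi_f$ measures how close it can bring distant points. The map $f$ is a \emph{coarse embedding} if $\omega_f(t)<\infty$ for all $t>0$ and $\lim_{t\to\infty}\varphi_f(t)=\infty$. It is a \emph{uniform embedding} if $\varphi_f(t)>0$ for all $t>0$ and $\lim_{t\to0}\omega_f(t)=0$. A coarse embedding respects the geometry at large scales and a uniform embedding respects it at small scales. We ask which Banach spaces $X$ coarsely embed into some reflexive space, and for which $X$ the closed unit ball $B_X$ uniformly embeds into some reflexive space.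

An obstruction comes from a family of graphs. Let $\mathbb N=\{1,2,\dots\}$. For $k\in\mathbb N$ and an infinite set $\mathbb M\subseteq\mathbb N$ let $\mathcal P_k(\mathbb M)$ be the set of $k$-element subsets of $\mathbb M$. Two distinct sets $\sigma=\{m_1<\dots<m_k\}$ and $\tau=\{n_1<\dots<n_k\}$ \emph{interlace} if
\[
m_1\le n_1\le m_2\le n_2\le\dots\le m_k\le n_k\quad\text{or}\quad n_1\le m_1\le n_2\le m_2\le\dots\le n_k\le m_k .
\]
Joining interlacing sets makes $\mathcal P_k(\mathbb N)$ a graph, and we give it the shortest-path metric $d$. We write $\sigma<\tau$ if $\max\sigma<\min\tau$.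

\begin{definition}\label{def:Q}
A Banach space $X$ has the \emph{Q-property} if there is a constant $C>0$ such that for every $k\in\mathbb N$ and every map $f:\mathcal P_k(\mathbb N)\to X$ with $\omega_f(1)<\infty$ there is an infinite set $\mathbb M\subseteq\mathbb N$ with
\[
\|f(\sigma)-f(\tau)\|\le C\,\omega_f(1)\qquad\text{for all }\sigma<\tau\text{ in }\mathcal P_k(\mathbb M).
\]
\end{definition}

Two vertices $\sigma<\tau$ of $\mathcal P_k(\mathbb N)$ are at distance exactly $k$ (Section~\ref{sec:graphs}), so for a fixed $k$ the inequality holds in every space with $C=k$ and $\mathbb M=\mathbb N$. The content of the definition is that $C$ does not depend on $k$: a space with the Q-property cannot see the distance $k$, since on a suitable infinite set every Lipschitz map into it concentrates.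

Kalton \cite{Kalton} proved that $X$ has the Q-property if $X$ coarsely embeds into a reflexive space or if $B_X$ uniformly embeds into a reflexive space. The following question is posed in \cite{Kalton}.

\medskip
\noindent\textbf{Question.} \emph{If $X$ is a separable Banach space, is the Q-property for $X$ equivalent to coarse embeddability of $X$ into a reflexive space? Is it equivalent to uniform embeddability of $B_X$ into a reflexive space?}
\medskip

One may well guess that the answer is yes. The Q-property excludes copies of $c_0$, and among separable Banach lattices the absence of $c_0$ is enough for both embeddings (Theorem~\ref{thm:lattice} below). In general, however, both questions have a negative answer.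

\begin{theorem}\label{thm:main}
There is a separable Banach space $\mathbf X$ with the Q-property such that $\mathbf X$ does not coarsely embed into any reflexive space and $B_{\mathbf X}$ does not uniformly embed into any reflexive space.
\end{theorem}

The property that separates the Q-property from embeddability is linear. A sequence $(x_n)$ in $X$ is \emph{weakly Cauchy} if $(x^*(x_n))$ converges for every $x^*\in X^*$, and $X$ is \emph{weakly sequentially complete} (w.s.c.) if every weakly Cauchy sequence in $X$ is weakly convergent. Theorem~\ref{thm:main} follows at once from the next two theorems.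

\begin{theorem}\label{thm:wsc}
Let $X$ be a Banach space that is not w.s.c., and let $Y$ be a reflexive Banach space.
\begin{enumerate}
\item[(1)] If $g:X\to Y$ and $\omega_g(r)<\infty$ for some $r>0$, then $\varphi_g(t)\le2\omega_g(r)$ for all $t>0$. Hence $X$ does not coarsely embed into $Y$.
\item[(2)] $B_X$ does not uniformly embed into $Y$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:space}
There is a separable Banach space $\mathbf X$ with the Q-property which is not w.s.c.
\end{theorem}

By Theorem~\ref{thm:wsc}, coarse embeddability of $X$, or uniform embeddability of $B_X$, into a reflexive space forces $X$ to be w.s.c. Such an $X$ is reflexive or contains $\ell_1$. Indeed, by Rosenthal's $\ell_1$-theorem every bounded sequence in a space not containing $\ell_1$ has a weakly Cauchy subsequence; in a w.s.c.\ space this subsequence converges weakly, and the Eberlein--\v{S}mulian theorem gives reflexivity.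

On the positive side we prove the following.

\begin{theorem}\label{thm:lattice}
For a separable Banach lattice $X$ the following are equivalent:
\begin{enumerate}
\item[(i)] $X$ has the Q-property;
\item[(ii)] $X$ contains no subspace isomorphic to $c_0$;
\item[(iii)] $X$ is w.s.c.;
\item[(iv)] $X$ coarsely embeds into a reflexive space;
\item[(v)] $B_X$ uniformly embeds into a reflexive space;
\item[(vi)] there are a reflexive space $Z$ and a map $\Phi:X\to Z$ with $\|\Phi(x)-\Phi(y)\|=\|x-y\|^{1/2}$ for all $x,y\in X$.
\end{enumerate}
\end{theorem}

So both equivalences in the Question hold for separable Banach lattices, and in particular for spaces with an unconditional basis.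

Section~\ref{sec:graphs} shows how the Q-property tests a weakly Cauchy sequence and where this test is too weak. Section~\ref{sec:trees} proves concentration for maps into reflexive spaces along well-founded trees. Theorems~\ref{thm:wsc}, \ref{thm:space} and \ref{thm:lattice} are proved in Sections~\ref{sec:averages}, \ref{sec:space} and \ref{sec:lattices}.

All Banach spaces are regarded as real. Finite subsets of $\mathbb N$ are identified with increasing sequences, $\sigma|i$ is the set of the first $i$ elements of $\sigma$ (an \emph{initial segment} of $\sigma$), and $\max\emptyset=0$.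

\section{Interlacing graphs and weakly Cauchy sequences}\label{sec:graphs}

\begin{lemma}\label{lem:graph}
If $\sigma<\tau$ in $\mathcal P_k(\mathbb N)$, then $d(\sigma,\tau)\le k$. Any two points of $\mathcal P_k(\mathbb N)$ are at distance at most $2k$. Hence a map $f:\mathcal P_k(\mathbb N)\to X$ with $\omega_f(1)<\infty$ is bounded, and it is constant if $\omega_f(1)=0$.
\end{lemma}

\begin{proof}
List $\sigma\cup\tau$ as $c_1<\dots<c_{2k}$ and put $\sigma_i=\{c_{i+1},\dots,c_{i+k}\}$ for $0\le i\le k$. Then $\sigma_0=\sigma$, $\sigma_k=\tau$, and $\sigma_i$ interlaces $\sigma_{i+1}$, because the $j$-th element of $\sigma_{i+1}$ is the $(j+1)$-st element of $\sigma_i$ for $j<k$. Two arbitrary points are joined through a point beyond both. Finally, $\|f(\sigma)-f(\tau)\|\le d(\sigma,\tau)\,\omega_f(1)\le2k\,\omega_f(1)$ for all $\sigma,\tau$.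
\end{proof}

\begin{proposition}\label{prop:c0}
The space $c_0$ does not have the Q-property. A space with the Q-property contains no subspace isomorphic to $c_0$.
\end{proposition}

\begin{proof}
Let $f(\sigma)=\sum_{i\le k}1_{[1,m_i]}\in c_0$ for $\sigma=\{m_1<\dots<m_k\}$. If $m_1\le n_1\le m_2\le\dots\le n_k$, then $f(\tau)-f(\sigma)=\sum_i1_{(m_i,n_i]}$ is a sum of indicators of disjoint sets, so $\omega_f(1)\le1$. If $\sigma<\tau$, the coordinate $\min\tau$ of $f(\tau)-f(\sigma)$ equals $k$. So no constant $C$ works for all $k$. The Q-property passes to closed subspaces with the same constant, and it passes from $E$ to $E'$ with constant $\|S\|\|S^{-1}\|C$ if $S:E'\to E$ is an isomorphism (apply the definition to $S\circ f$).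
\end{proof}

The map $f$ in this proof is $1$-Lipschitz, so it also shows that $d(\sigma,\tau)=k$ for $\sigma<\tau$.

The vectors $1_{[1,n]}$ form a weakly Cauchy sequence in $c_0$ with no weak limit, and $f/k$ is an average of $k$ of them. It is natural to try the same map in any space $X$ that is not w.s.c. A weakly Cauchy sequence is bounded, so after scaling there is a weakly Cauchy sequence $(x_n)$ in $B_X$ that is not weakly convergent. The formula $x^{**}(x^*)=\lim_nx^*(x_n)$ defines $x^{**}\in X^{**}\setminus X$, and $\theta=\operatorname{dist}(x^{**},X)>0$ because $X$ is closed in $X^{**}$. Averages taken far out in the sequence stay away from any given vector.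

\begin{lemma}\label{lem:separate}
Let $(x_n)$, $x^{**}$ and $\theta$ be as above. For every $x\in X$ there is $N\in\mathbb N$ such that $\|x-z\|>\theta/2$ for every convex combination $z$ of $\{x_n:n>N\}$.
\end{lemma}

\begin{proof}
Since $\|x-x^{**}\|\ge\theta$, there is $x^*\in B_{X^*}$ with $\gamma:=|x^*(x)-x^{**}(x^*)|-\theta/2>0$. Choose $N$ with $|x^*(x_n)-x^{**}(x^*)|<\gamma$ for $n>N$. Then $|x^*(z)-x^{**}(x^*)|<\gamma$, and so $\|x-z\|\ge|x^*(x)-x^*(z)|>\theta/2$.
\end{proof}

Consider the uniform averages
\begin{equation}\label{eq:fk}
f_k(\sigma)=\frac1k\sum_{m\in\sigma}x_m,\qquad\sigma\in\mathcal P_k(\mathbb N).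
\end{equation}
By Lemma~\ref{lem:separate}, every infinite $\mathbb M$ contains $\sigma<\tau$ with $\|f_k(\sigma)-f_k(\tau)\|>\theta/2$. If $X$ has the Q-property with constant $C$, then $\omega_{f_k}(1)>\theta/(2C)$ for all $k$. So this test excludes the sequence $(x_n)$ when interlaced averages $\frac1k\sum_i(x_{m_i}-x_{n_i})$ become uniformly small as $k$ grows, as they do in $c_0$.

They need not become small. Each functional $x^*$ oscillates little along the tail of $(x_n)$, but how far out one has to go depends on $x^*$. It can happen that for every $k$, beyond some index depending on $k$, any $2k$ terms of the sequence behave like the unit vectors of $\ell_1^{2k}$. The space $\mathbf X$ of Section~\ref{sec:space} is built in this way, and there $\omega_{f_k}(1)=2$ for every $k$. The remedy is to let the length of an average depend on the indices already chosen: having picked $m_1$, average over many more than $m_1$ further terms, and so on. The index sets then form a tree without infinite branches but of unbounded height. The Q-property says nothing about such trees, while maps into reflexive spaces still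 concentrate along them.

\section{Concentration along trees in reflexive spaces}\label{sec:trees}

We use limits along a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. Recall that $\mathcal U$ contains every cofinite set and is closed under finite intersections; that a sequence in a compact Hausdorff space, defined for all large $n$, has a unique limit as $n\to\mathcal U$, meaning that for each neighborhood of the limit the set of $n$ whose term lies in it belongs to $\mathcal U$; and that every infinite $\mathbb M\subseteq\mathbb N$ belongs to some nonprincipal ultrafilter. We take such limits in bounded sets of $\mathbb R$, in $B_{Y^*}$ with the weak$^*$ topology, and in balls of a reflexive space $Y$ with the weak topology.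

\subsection*{Height two}
Let $Y$ be reflexive, let $h:\mathcal P_2(\mathbb N)\to Y$ be bounded, and suppose that $\|h(m_1,m_2)-h(n_1,n_2)\|\le\omega$ whenever $m_1<n_1<m_2<n_2$. Put $h(m)=w\text{-}\lim_{n\to\mathcal U}h(m,n)$ and $y=w\text{-}\lim_{m\to\mathcal U}h(m)$. We claim that most values of $h$ lie within about $\omega$ of $y$. One would like to fix $(m_1,m_2)$, send $(n_1,n_2)$ to infinity, and use the weak lower semicontinuity of the norm. This is not allowed, since $n_1$ is trapped below $m_2$. Instead we replace $h(m_1,m_2)$ by a functional that remembers its distance to $y$ and that has limits of its own. Let $\delta(m_1,m_2)=\|h(m_1,m_2)-y\|$ and choose $y^*_{m_1m_2}\in B_{Y^*}$ with $\langle y^*_{m_1m_2},h(m_1,m_2)-y\rangle=\delta(m_1,m_2)$. For $m_1<n_1<m_2<n_2$,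
\[
\langle y^*_{m_1m_2},h(n_1,n_2)-y\rangle\ge\delta(m_1,m_2)-\omega .
\]
Now let $n_2$, $m_2$, $n_1$ tend to $\mathcal U$, in this order, which is the only order that respects the interlacing. With $y^*_{m_1}=w^*\text{-}\lim_{m_2\to\mathcal U}y^*_{m_1m_2}$ and $\delta(m_1)=\lim_{m_2\to\mathcal U}\delta(m_1,m_2)$ we get successively
\[
\langle y^*_{m_1m_2},h(n_1)-y\rangle\ge\delta(m_1,m_2)-\omega,\quad
\langle y^*_{m_1},h(n_1)-y\rangle\ge\delta(m_1)-\omega,\quad
0\ge\delta(m_1)-\omega .
\]
Thus $\lim_{m_2\to\mathcal U}\|h(m_1,m_2)-y\|\le\omega$ for every $m_1$. Each limit moves only one side of the pairing. Reflexivity is what makes the middle step legitimate: the vector $h(n_1)$ lies in $Y$, not merely in $Y^{**}$, so a weak$^*$ limit of functionals can be evaluated on it. Nothing in the argument depends on the height of the tree or on the strict alternation of $m$'s and $n$'s, and we now remove both.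

\subsection*{Trees and shuffle rules}
A \emph{tree} is a set $T$ of finite subsets of $\mathbb N$ (its \emph{nodes}) such that
\begin{itemize}
\item $\emptyset\in T$ and $T$ is closed under initial segments;
\item $T$ has no infinite branch: no infinite set has all its finite initial segments in $T$;
\item each $s\in T$ is either \emph{terminal}, meaning that it is not a proper initial segment of a node, or satisfies $s\cup\{n\}\in T$ for \emph{all} $n>\max s$.
\end{itemize}
The nodes $s\cup\{n\}$, $n>\max s$, are the \emph{children} of a nonterminal node $s$, and $\partial T$ denotes the set of terminal nodes. Since there is no infinite branch, one may argue by backward induction: a statement that holds at terminal nodes, and that holds at a nonterminal node whenever it holds at all its children, holds at every node. (Otherwise one could pass forever from a node where it fails to a child where it fails.) Likewise a function on $\partial T$ can be extended to $T$ by prescribing its value at a node in terms of its values at the children.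

A \emph{shuffle rule} on $T$ assigns to each pair $(s,t)\in T\times T$, not both terminal, one of the two coordinates, which must be nonterminal. A \emph{play} starts at the position $(\emptyset,\emptyset)$; at a position $(s,t)$ the coordinate named by the rule is enlarged by an arbitrary $n>\max(s\cup t)$. An infinite play would enlarge one coordinate infinitely often and produce an infinite branch of $T$. So plays are finite, backward induction applies to their positions, and they end in pairs $(\sigma,\tau)\in\partial T\times\partial T$, called \emph{rule pairs}. The sets in a rule pair are disjoint, and the elements of $\sigma\cup\tau$ are played in increasing order.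

For example, on $T=\{s:|s|\le k\}$ the \emph{alternating rule} enlarges $s$ if $|s|\le|t|$ and $t$ otherwise. Its rule pairs are those with $m_1<n_1<m_2<\dots<m_k<n_k$.

\begin{lemma}\label{lem:conc}
Let $Y$ be reflexive, $T$ a tree with a shuffle rule, and $h:\partial T\to Y$ a bounded map with $\|h(\sigma)-h(\tau)\|\le\omega$ for all rule pairs $(\sigma,\tau)$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$. Then there is $y\in Y$ such that for every $\eta>0$, every $N\in\mathbb N$ and every $\mathbb M\in\mathcal U$ there is $\sigma\in\partial T$ with $\sigma\subset\mathbb M\cap(N,\infty)$ and $\|h(\sigma)-y\|<\omega+\eta$.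
\end{lemma}

\begin{proof}
Extend $h$ to $T$ by $h(s)=w\text{-}\lim_{n\to\mathcal U}h(s\cup\{n\})$ for nonterminal $s$; all values stay in a fixed ball of $Y$, which is weakly compact. Let $y=h(\emptyset)$. For $\sigma\in\partial T$ put $\delta(\sigma)=\|h(\sigma)-y\|$ and choose $y^*_\sigma\in B_{Y^*}$ with $\langle y^*_\sigma,h(\sigma)-y\rangle=\delta(\sigma)$. For nonterminal $s$ put
\[
\delta(s)=\lim_{n\to\mathcal U}\delta(s\cup\{n\}),\qquad y^*_s=w^*\text{-}\lim_{n\to\mathcal U}y^*_{s\cup\{n\}} .
\]
We show by backward induction that every position $(s,t)$ of a play satisfies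
\begin{equation}\label{eq:invariant}
\langle y^*_s,h(t)-y\rangle\ge\delta(s)-\omega .
\end{equation}
At a rule pair, $\langle y^*_\sigma,h(\tau)-y\rangle\ge\langle y^*_\sigma,h(\sigma)-y\rangle-\|h(\sigma)-h(\tau)\|\ge\delta(\sigma)-\omega$. Let $(s,t)$ be a nonfinal position. If the rule names the first coordinate, then $\langle y^*_{s\cup\{n\}},h(t)-y\rangle\ge\delta(s\cup\{n\})-\omega$ for all $n>\max(s\cup t)$, and \eqref{eq:invariant} follows as $n\to\mathcal U$ because $h(t)-y\in Y$. If it names the second, then $\langle y^*_s,h(t\cup\{n\})-y\rangle\ge\delta(s)-\omega$ for all such $n$, and \eqref{eq:invariant} follows from the definition of $h(t)$. At $(\emptyset,\emptyset)$ the inequality \eqref{eq:invariant} reads $\delta(\emptyset)\le\omega$.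

Let $\eta,N,\mathbb M$ be given. If $s$ is nonterminal and $\delta(s)<\omega+\eta$, then $\{n>\max s:\delta(s\cup\{n\})<\omega+\eta\}\in\mathcal U$, so this set meets $\mathbb M\cap(N,\infty)$. Starting from $\emptyset$ we add elements of $\mathbb M\cap(N,\infty)$ one at a time, keeping $\delta<\omega+\eta$, until a terminal node is reached.
\end{proof}

The lemma fails for $Y=c_0$: for the map $f$ in the proof of Proposition~\ref{prop:c0} and the alternating rule it would give $\sigma<\tau$ with $\|f(\sigma)-f(\tau)\|<2+2\eta$, which is false when $k\ge 2+2\eta$.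

Trees of finite height give Kalton's implication from coarse embeddability to the Q-property. We include the proof, which is the model for Theorem~\ref{thm:wsc} and is needed for Theorem~\ref{thm:lattice}.

\begin{proposition}[Kalton \cite{Kalton}]\label{prop:coarseQ}
If a Banach space $X$ coarsely embeds into a reflexive space, then $X$ has the Q-property.
\end{proposition}

\begin{proof}
Let $g:X\to Y$ be a coarse embedding with $Y$ reflexive, and choose $C$ with $\varphi_g(C)>2\omega_g(1)+1$. Let $f:\mathcal P_k(\mathbb N)\to X$ have $\omega_f(1)<\infty$. By Lemma~\ref{lem:graph} we may assume $\omega_f(1)>0$, and after scaling $\omega_f(1)=1$. Color a $2k$-element set according to whether its first half $\sigma$ and second half $\tau$ satisfy $\|f(\sigma)-f(\tau)\|\le C$. By Ramsey's theorem there is an infinite $\mathbb M$ all of whose $2k$-element subsets have the same color: either all pairs $\sigma<\tau$ in $\mathcal P_k(\mathbb M)$ satisfy the inequality, or none does. It suffices to find one that does.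

Take $\mathcal U\ni\mathbb M$, $T=\{s:|s|\le k\}$ with the alternating rule, and $h=g\circ f$. The map $h$ is bounded, since $f$ has range of diameter at most $2k$ and $\omega_g(2k)<\infty$. Rule pairs interlace, so Lemma~\ref{lem:conc} applies with $\omega=\omega_g(1)$. Using it twice with $\eta=1/2$, the second time with $N=\max\sigma$, we get $\sigma<\tau$ in $\mathcal P_k(\mathbb M)$ with $\|g(f(\sigma))-g(f(\tau))\|<2\omega_g(1)+1<\varphi_g(C)$. Hence $\|f(\sigma)-f(\tau)\|<C$.
\end{proof}

\section{Averages of a weakly Cauchy sequence}\label{sec:averages}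

In this section $X$ is not w.s.c., and $(x_n)\subset B_X$, $x^{**}$, $\theta$ are as in Section~\ref{sec:graphs}. Given $\varepsilon>0$, we construct a tree, averages $x_\sigma$ of $\{x_m:m\in\sigma\}$ indexed by its terminal nodes, and a shuffle rule such that $\|x_\sigma-x_\tau\|\le5\varepsilon$ for rule pairs. Lemma~\ref{lem:conc} then brings the images of two far-apart averages close together, while Lemma~\ref{lem:separate} keeps the averages themselves apart.

\subsection*{The sets on which a functional can oscillate}
Suppose the mass of $x_\sigma$ is matched with the mass of $x_\tau$, so that $x_\sigma-x_\tau=\sum\pi_{mn}(x_m-x_n)$ with $\pi_{mn}\ge0$ and $\sum\pi_{mn}=1$. Test this with $x^*\in B_{X^*}$. The pairs with $|x^*(x_m-x_n)|<\varepsilon$ contribute at most $\varepsilon$. The remaining pairs must carry little mass, whatever $x^*$ is. If the matched pairs do not overlap, the smaller elements of the remaining pairs form a set of the following kind.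

Let $\mathcal F_\varepsilon$ consist of $\emptyset$ and of the finite sets $L=\{l_1<\dots<l_r\}$ for which there are $x^*\in B_{X^*}$ and integers $l_1',\dots,l_r'$ with
\[
l_1<l_1'\le l_2<l_2'\le\dots\le l_r<l_r',\qquad|x^*(x_{l_i}-x_{l_i'})|\ge\varepsilon\quad(1\le i\le r).
\]
For $x_n=1_{[1,n]}$ in $c_0$ the vectors $x_{l'_i}-x_{l_i}=1_{(l_i,l_i']}$ are disjointly supported, so $r\varepsilon\le\|x^*\|_{\ell_1}\le1$ and the members of $\mathcal F_\varepsilon$ have at most $1/\varepsilon$ elements. In general no bound on the size is available, but something survives. A nonempty family $\mathcal F$ of finite subsets of $\mathbb N$ is \emph{hereditary} if it is closed under taking subsets, and \emph{well-founded} if no infinite set has all its finite initial segments in $\mathcal F$.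

\begin{lemma}\label{lem:wellfounded}
The family $\mathcal F_\varepsilon$ is hereditary and well-founded.
\end{lemma}

\begin{proof}
Deleting some of the $l_i$ together with the corresponding $l_i'$ preserves both conditions, so $\mathcal F_\varepsilon$ is hereditary. Suppose that all finite initial segments of $\{l_1<l_2<\cdots\}$ lie in $\mathcal F_\varepsilon$. The space $K=B_{X^*}\times\prod_{i\ge1}\{l_i+1,\dots,l_{i+1}\}$, with the weak$^*$ topology on the first factor, is compact. Let $K_r$ be the set of $(x^*,(l'_i))\in K$ with $|x^*(x_{l_i}-x_{l'_i})|\ge\varepsilon$ for all $i\le r$. The sets $K_r$ are closed and decreasing, and $K_r\ne\emptyset$ because a witness for $\{l_1,\dots,l_{r+1}\}$ has $l_i<l_i'\le l_{i+1}$ for $i\le r$. A point of $\bigcap_rK_r$ gives $x^*$ with $|x^*(x_{l_i})-x^*(x_{l'_i})|\ge\varepsilon$ for all $i$, while $l_i,l_i'\to\infty$. This contradicts the convergence of $(x^*(x_n))$.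
\end{proof}

This is the only place where the weak Cauchy condition enters the estimate of $\|x_\sigma-x_\tau\|$.

\subsection*{Plans}
We need averages that give small mass to every member of $\mathcal F_\varepsilon$. To fit Lemma~\ref{lem:conc}, the weight of an index must be decided at the moment the index is played, and every sufficiently large index must be an acceptable move. A \emph{plan} is a tree $T$ with a function $a:T\setminus\{\emptyset\}\to(0,1]$ such that $\sum_{i=1}^{|\sigma|}a(\sigma|i)=1$ for every $\sigma\in\partial T$. In particular $\emptyset$ is not terminal. For $\sigma=\{m_1<\dots<m_r\}\in\partial T$ the \emph{weight} of $m_i$ is $a_\sigma(m_i)=a(\sigma|i)$, and $a_\sigma(F)=\sum_{m\in F}a_\sigma(m)$ for $F\subseteq\sigma$. We say that $(T,a)$ is a \emph{plan for $(\mathcal F,\varepsilon)$} if $a_\sigma(F)\le\varepsilon$ whenever $\sigma\in\partial T$, $F\in\mathcal F$ and $F\subseteq\sigma$.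

If the members of $\mathcal F$ have at most $p$ elements and $k\ge p/\varepsilon$, the \emph{uniform plan} $T=\{s:|s|\le k\}$, $a\equiv1/k$, is a plan for $(\mathcal F,\varepsilon)$; it produces the averages \eqref{eq:fk}. The next case already shows the general construction.

\begin{example}\label{ex:schreier}
Let $\mathcal S=\{\emptyset\}\cup\{F\neq\emptyset:|F|\le\min F\}$, which is hereditary and well-founded. If $\varepsilon<1$, no plan for $(\mathcal S,\varepsilon)$ has terminal nodes of bounded size: if all have at most $k$ elements, a terminal $\sigma\subset[k,\infty)$ lies in $\mathcal S$ and $a_\sigma(\sigma)=1$. Instead, fix $k\ge2/\varepsilon$ and play $k$ blocks $s_1<\dots<s_k$, each of total mass $1/k$. The block $s_1$ is one integer. Once $s=s_1\cup\dots\cup s_j$ is known, $s_{j+1}$ consists of any $\lceil2\max s/\varepsilon\rceil$ further integers with equal weights. Let $F\in\mathcal S$, $F\subseteq s_1\cup\dots\cup s_k$, start in $s_j$. It takes at most $1/k$ from $s_j$. Since $|F|\le\max s_j$, it takes at most the fraction $\varepsilon/2$ of each later block. The total is at most $1/k+\varepsilon/2\le\varepsilon$.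
\end{example}

In the example, knowing the first element of $F$ reduces the problem to a simpler family, one of sets of bounded size. The rank makes ``simpler'' precise. For a hereditary well-founded family $\mathcal F$ and $F\in\mathcal F$ define, by well-founded recursion, the ordinal
\[
\rho_{\mathcal F}(F)=\sup\{\rho_{\mathcal F}(F\cup\{n\})+1:\ n>\max F,\ F\cup\{n\}\in\mathcal F\},\qquad\sup\emptyset=0,
\]
and let $\rho(\mathcal F)=\rho_{\mathcal F}(\emptyset)$. The family of all sets with at most $p$ elements has rank $p$; in $\mathcal S$ the set $\{m\}$ has rank $m-1$, so $\rho(\mathcal S)$ is the first infinite ordinal. We need two facts.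

\emph{Unions.} If $\mathcal G$ and $\mathcal H$ are hereditary and well-founded, so is $\mathcal G\cup\mathcal H$, and $\rho(\mathcal G\cup\mathcal H)\le\max(\rho(\mathcal G),\rho(\mathcal H))$. Indeed, if all initial segments of an infinite set lie in $\mathcal G\cup\mathcal H$, infinitely many lie in one of the two families, and then all do, by heredity. For the rank, put $\rho_{\mathcal G}(F)=-1$ for $F\notin\mathcal G$, and likewise for $\mathcal H$. We show $\rho_{\mathcal G\cup\mathcal H}(F)\le\mu(F):=\max(\rho_{\mathcal G}(F),\rho_{\mathcal H}(F))$ for $F\in\mathcal G\cup\mathcal H$ by well-founded induction. Let $F'=F\cup\{n\}\in\mathcal G\cup\mathcal H$ with $n>\max F$. If $F'\in\mathcal G$, then $F\in\mathcal G$ and $\rho_{\mathcal G}(F')+1\le\rho_{\mathcal G}(F)$; if $F'\notin\mathcal G$, then $\rho_{\mathcal G}(F')+1=0\le\mu(F)$. The same holds for $\mathcal H$, so $\rho_{\mathcal G\cup\mathcal H}(F')+1\le\mu(F')+1\le\mu(F)$.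

\emph{Tails.} For $m\in\mathbb N$ let $\mathcal F(m)=\{\emptyset\}\cup\{F\ne\emptyset:\min F>m,\ \{m\}\cup F\in\mathcal F\}$. This family inherits heredity and well-foundedness from $\mathcal F$. If $\{m\}\in\mathcal F$, the map $F\mapsto\{m\}\cup F$ is a bijection from $\mathcal F(m)$ onto the members of $\mathcal F$ with minimum $m$ that respects one-point extensions, so $\rho(\mathcal F(m))=\rho_{\mathcal F}(\{m\})<\rho(\mathcal F)$. If $\{m\}\notin\mathcal F$, then $\mathcal F(m)=\{\emptyset\}$ has rank $0$.

\begin{lemma}\label{lem:plan}
For every hereditary well-founded family $\mathcal F$ and every $\varepsilon>0$ there is a plan for $(\mathcal F,\varepsilon)$.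
\end{lemma}

\begin{proof}
We use induction on $\alpha=\rho(\mathcal F)$, for all $\varepsilon$ at once. If $\alpha=0$, then $\mathcal F$ contains no singleton, so $\mathcal F=\{\emptyset\}$ and the uniform plan with $k=1$ works. Let $\alpha>0$. For each nonempty finite $s\subset\mathbb N$ the family $\mathcal G_s=\bigcup_{m\in s}\mathcal F(m)$ is hereditary, well-founded and of rank less than $\alpha$, by the two facts above. Let $(T_s,a_s)$ be a plan for $(\mathcal G_s,\varepsilon/2)$, and fix an integer $k\ge2/\varepsilon$.

Call a sequence of sets $s_1<\dots<s_j$, $1\le j\le k$, \emph{complete} if $s_1$ is a singleton and $s_{i+1}\in\partial T_{s_1\cup\dots\cup s_i}$ for $1\le i<j$. Let $T$ consist of $\emptyset$, the singletons, and the sets $s\cup t$, where $s=s_1\cup\dots\cup s_j$ is the union of a complete sequence with $j<k$ and $t\in T_s$ is nonempty with $s<t$. For a nonempty node this representation is unique: $s_1$ is its first element, and, reading from left to right, a block ends exactly when it becomes terminal in its tree, since a terminal node is not a proper initial segment of another node.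 So we may define $a(\{m\})=1/k$ and $a(s\cup t)=a_s(t)/k$.

The set $T$ is closed under initial segments. The unions of complete sequences of length $k$ are terminal. Every other nonempty node can be written as $s\cup t$ with $s$ the union of a complete sequence of length less than $k$ and $t\in T_s$ nonterminal, possibly empty; then $t\cup\{n\}\in T_s$ for all $n>\max(s\cup t)$, so all children are present. An infinite branch of $T$ would stay in one block from some point on and give an infinite branch of some $T_s$. Each of the $k$ blocks of a terminal node has mass $1/k$. Thus $(T,a)$ is a plan.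

Let $\sigma=s_1\cup\dots\cup s_k\in\partial T$, let $\emptyset\ne F\in\mathcal F$ with $F\subseteq\sigma$, and let $m=\min F\in s_j$. Then $F\cap s_i=\emptyset$ for $i<j$ and $a_\sigma(F\cap s_j)\le1/k$. For $i>j$ the set $\{m\}\cup(F\cap s_i)$ is a subset of $F$, so $F\cap s_i\in\mathcal F(m)\subseteq\mathcal G_{s_1\cup\dots\cup s_{i-1}}$ and $a_\sigma(F\cap s_i)\le\varepsilon/(2k)$. Hence $a_\sigma(F)\le1/k+\varepsilon/2\le\varepsilon$.
\end{proof}

\subsection*{The greedy rule}
Fix a plan $(T,a)$ for $(\mathcal F_\varepsilon,\varepsilon)$ and put $x_\sigma=\sum_{m\in\sigma}a_\sigma(m)x_m\in B_X$ for $\sigma\in\partial T$. It remains to shuffle $\sigma$ and $\tau$ so that their masses can be matched by pairs that do not overlap. With unequal weights, counting elements is the wrong way to keep the two sides level; we compare the masses spent. For $s\in T$ let $A(s)=\sum_{i=1}^{|s|}a(s|i)$. Every node extends to a terminal one and $a>0$, so $A(s)=1$ if $s$ is terminal and $A(s)<1$ otherwise. The \emph{greedy rule} enlarges $s$ if $A(s)\le A(t)$ and $t$ otherwise. It names a nonterminal coordinate: if $A(s)\le A(t)$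 and $s$ is terminal, then $A(t)=1$ and both are terminal; if $A(s)>A(t)$, then $A(t)<1$. For a uniform plan it is the alternating rule.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=10cm,y=1.1cm]
\draw[thick] (0,1)--(1,1) (0,0.9)--(0,1.1) (0.4,0.9)--(0.4,1.1) (0.75,0.9)--(0.75,1.1) (1,0.9)--(1,1.1);
\draw[thick] (0,0)--(1,0) (0,-0.1)--(0,0.1) (0.2,-0.1)--(0.2,0.1) (0.5,-0.1)--(0.5,0.1) (1,-0.1)--(1,0.1);
\draw[dotted] (0,0)--(0,1) (0.2,0)--(0.2,1) (0.4,0)--(0.4,1) (0.5,0)--(0.5,1) (0.75,0)--(0.75,1) (1,0)--(1,1);
\node at (0.2,1.35) {$J_1$}; \node at (0.575,1.35) {$J_2$}; \node at (0.875,1.35) {$J_3$};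
\node at (0.1,-0.35) {$K_1$}; \node at (0.35,-0.35) {$K_2$}; \node at (0.75,-0.35) {$K_3$};
\node at (0.1,0.5) {$\pi_{11}$}; \node at (0.3,0.5) {$\pi_{12}$}; \node at (0.45,0.5) {$\pi_{22}$}; \node at (0.625,0.5) {$\pi_{23}$}; \node at (0.875,0.5) {$\pi_{33}$};
\end{tikzpicture}
\caption{Matching two averages. The elements $m_1,m_2,m_3$ of $\sigma$ have weights $0.4,\,0.35,\,0.25$ and occupy the intervals $J_i$ of $(0,1]$; the elements $n_1,n_2,n_3$ of $\tau$ have weights $0.2,\,0.3,\,0.5$ and occupy the intervals $K_j$. Always enlarging the set that has spent less mass gives the order $m_1<n_1<n_2<m_2<n_3<m_3$. The elements $m_i,n_j$ are coupled when the overlap $\pi_{ij}$ of $J_i$ and $K_j$ is positive, and every coupled pair ends no later than the next smaller element of a coupled pair.}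
\label{fig:coupling}
\end{figure}

\begin{lemma}\label{lem:greedy}
For every rule pair $(\sigma,\tau)$ of the greedy rule, $\|x_\sigma-x_\tau\|\le5\varepsilon$.
\end{lemma}

\begin{proof}
Write $\sigma=\{m_1<m_2<\cdots\}$, $\tau=\{n_1<n_2<\cdots\}$, and put
\[
J_i=\big(A(\sigma|(i-1)),A(\sigma|i)\big],\qquad K_j=\big(A(\tau|(j-1)),A(\tau|j)\big],
\]
and let $\pi_{ij}$ be the length of $J_i\cap K_j$; see Figure~\ref{fig:coupling}. Each of the two families of intervals partitions $(0,1]$. So $\sum_j\pi_{ij}=a_\sigma(m_i)$, $\sum_i\pi_{ij}=a_\tau(n_j)$, $\sum_{i,j}\pi_{ij}=1$, and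
\[
x_\sigma-x_\tau=\sum_{i,j}\pi_{ij}(x_{m_i}-x_{n_j}).
\]
Call $\{m_i,n_j\}$ a \emph{coupled pair} if $\pi_{ij}>0$.

\emph{Claim.} If $\{l_1,l_1'\}$ and $\{l_2,l_2'\}$ are coupled pairs with $l_1<l_1'$, $l_2<l_2'$ and $l_1<l_2$, then $l_1'\le l_2$.

We use only that the coordinate with the strictly smaller value of $A$ is enlarged. This is symmetric in the two coordinates, so we may assume $l_1=m_i$ and $l_1'=n_j$. Suppose $m_i<l_2<n_j$. Since $J_i\cap K_j\ne\emptyset$, we have $A(\tau|(j-1))<A(\sigma|i)$. After $m_i$ has been played and before $n_j$ is played, the position $(s,t)$ satisfies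
\[
A(s)\ge A(\sigma|i)>A(\tau|(j-1))\ge A(t),
\]
so only the second coordinate is enlarged. As elements are played in increasing order, $l_2=n_{j'}$ with $j'<j$. Its partner is $l_2'=m_{i'}>n_{j'}>m_i$, so $i'>i$. But then $J_{i'}\subseteq(A(\sigma|i),1]$ and $K_{j'}\subseteq(0,A(\tau|(j-1))]$ are disjoint, contradicting $\pi_{i'j'}>0$. The claim is proved.

Let $x^*\in B_{X^*}$. Call a coupled pair $\{m_i,n_j\}$ \emph{bad} if $|x^*(x_{m_i}-x_{n_j})|\ge\varepsilon$, and let $L=\{l_1<\dots<l_r\}$ be the set of smaller elements of bad pairs. For each $p$ choose a bad pair $\{l_p,l_p'\}$ with $l_p<l'_p$. By the claim $l_p'\le l_{p+1}$, so $L\in\mathcal F_\varepsilon$, and by heredity $L\cap\sigma,\,L\cap\tau\in\mathcal F_\varepsilon$. The sum of $\pi_{ij}$ over the bad pairs with a given smaller element is at most the weight of that element. So the bad pairs have total mass at most $a_\sigma(L\cap\sigma)+a_\tau(L\cap\tau)\le2\varepsilon$. Since $|x^*(x_m-x_n)|\le2$ always, $|x^*(x_\sigma-x_\tau)|\le\varepsilon+2\cdot2\varepsilon=5\varepsilon$.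
\end{proof}

\subsection*{The obstruction}
Both parts of Theorem~\ref{thm:wsc} come from one inequality. The point is that $\theta$ is fixed while $\varepsilon$ is arbitrary.

\begin{proposition}\label{prop:ball}
Let $Y$ be reflexive, $\lambda,r>0$, and let $g:\lambda B_X\to Y$ satisfy $\omega_g(r)<\infty$. Then $\varphi_g(\lambda\theta/2)\le2\omega_g(r)$.
\end{proposition}

\begin{proof}
The map $g$ is bounded: the segment from $0$ to a point of $\lambda B_X$ lies in $\lambda B_X$ and splits into $\lceil\lambda/r\rceil$ pieces of length at most $r$, so $\|g(x)-g(0)\|\le\lceil\lambda/r\rceil\,\omega_g(r)$. Let $\varepsilon=r/(5\lambda)$, take a plan $(T,a)$ for $(\mathcal F_\varepsilon,\varepsilon)$ (Lemmas~\ref{lem:wellfounded} and \ref{lem:plan}) with the greedy rule, and put $h(\sigma)=g(\lambda x_\sigma)$. By Lemma~\ref{lem:greedy}, $\|\lambda x_\sigma-\lambda x_\tau\|\le r$ and hence $\|h(\sigma)-h(\tau)\|\le\omega_g(r)$ for rule pairs. Let $y$ be given by Lemma~\ref{lem:conc} and let $\eta>0$. Choose $\sigma\in\partial T$ with $\|h(\sigma)-y\|<\omega_g(r)+\eta$, let $N$ be given by Lemma~\ref{lem:separate}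 for $x=x_\sigma$, and choose $\tau\in\partial T$ with $\tau\subset(N,\infty)$ and $\|h(\tau)-y\|<\omega_g(r)+\eta$. Then $\|\lambda x_\sigma-\lambda x_\tau\|>\lambda\theta/2$, so
\[
\varphi_g(\lambda\theta/2)\le\|h(\sigma)-h(\tau)\|<2\omega_g(r)+2\eta .
\]
Let $\eta\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:wsc}]
(1) Given $t>0$, let $\lambda=2t/\theta$ and let $g'$ be the restriction of $g$ to $\lambda B_X$. Restriction does not increase $\omega$ and does not decrease $\varphi$, so $\varphi_g(t)\le\varphi_{g'}(t)\le2\omega_{g'}(r)\le2\omega_g(r)$ by Proposition~\ref{prop:ball}. Thus $\varphi_g$ is bounded and $g$ is not a coarse embedding.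

(2) Let $g:B_X\to Y$ satisfy $\lim_{r\to0}\omega_g(r)=0$. Proposition~\ref{prop:ball} with $\lambda=1$ gives $\varphi_g(\theta/2)\le2\omega_g(r)$ for all small $r$. Hence $\varphi_g(\theta/2)=0$, and $g$ is not a uniform embedding.
\end{proof}

\section{A space with the Q-property that is not w.s.c.}\label{sec:space}

\subsection*{A criterion for the Q-property}
Let $(e_n)$ be a (Schauder) basis of $X$, and for an interval $J\subseteq\mathbb N$ let $P_J(\sum_ia_ie_i)=\sum_{i\in J}a_ie_i$. The number $\kappa=\sup_m\|P_{[1,m]}\|$ is finite. The basis is \emph{boundedly complete} if $\sum_ia_ie_i$ converges whenever its partial sums are bounded. In that case a bounded sequence $(y_n)$, $\|y_n\|\le R$, has a \emph{coordinatewise limit} in $X$ along $\mathcal U$, of norm at most $\kappa R$: if $a_i$ is the $\mathcal U$-limit of the $i$-th coordinates, then $\|\sum_{i\le m}a_ie_i\|=\lim_{n\to\mathcal U}\|P_{[1,m]}y_n\|\le\kappa R$ for all $m$.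

These limits replace the weak limits of Section~\ref{sec:trees}. On a sparse set, $f(\sigma)$ is then a fixed vector plus $k$ successive blocks, one for each element of $\sigma$. If $\tau$ interlaces $\sigma$, the vector $f(\sigma)-f(\tau)$ has $2k$ blocks, and we want to delete every second one at bounded cost. For an unconditional basis this is automatic. But only $k$ blocks have to be kept, and they can be placed as far out as we like, so much less is needed.

\begin{proposition}\label{prop:criterion}
Let $X$ have a boundedly complete basis. Suppose there are $D\ge1$ and integers $N(k)$ such that for all $k$, all finite intervals $J_1<\dots<J_k$ with $\min J_1\ge N(k)$ and all finitely supported $x$,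
\begin{equation}\label{eq:blocks}
\Big\|\sum_{j\le k}P_{J_j}x\Big\|\le D\|x\|.
\end{equation}
Then $X$ has the Q-property with any constant $C>2D$.
\end{proposition}

\begin{proof}
Let $f:\mathcal P_k(\mathbb N)\to X$ with $\omega:=\omega_f(1)<\infty$. By Lemma~\ref{lem:graph}, $f$ is bounded and we may assume $\omega>0$. Fix $\varepsilon>0$ and a nonprincipal ultrafilter $\mathcal U$.

\emph{Decomposition.} For $|s|=k-1,k-2,\dots,0$ define $f(s)\in X$ as the coordinatewise limit of $f(s\cup\{n\})$ as $n\to\mathcal U$; at each level the values are bounded. For $1\le|s|\le k$ put $u(s)=f(s)-f(s\setminus\{\max s\})$. Then $f(\sigma)=f(\emptyset)+\sum_{j=1}^ku(\sigma|j)$ for $|\sigma|=k$, and for $|s'|<k$ the vectors $u(s'\cup\{n\})$ tend to $0$ coordinatewise as $n\to\mathcal U$.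

\emph{Windows.} We choose $\mu_1<\mu_2<\cdots$ and $N(k)\le b_0<b_1<\cdots$, and put $W(\mu_i)=(b_{i-1},b_i]$, so that for all $i$ and all $s\subseteq\{\mu_1,\dots,\mu_i\}$ with $\max s=\mu_i$ and $|s|\le k$,
\[
\|u(s)-v(s)\|\le\varepsilon/k,\qquad\text{where }v(s)=P_{W(\mu_i)}u(s).
\]
Suppose $\mu_1,\dots,\mu_{i-1}$ and $b_{i-1}$ are given. For each of the finitely many $s'\subseteq\{\mu_1,\dots,\mu_{i-1}\}$ with $|s'|<k$ we have $\|P_{[1,b_{i-1}]}u(s'\cup\{n\})\|\to0$ as $n\to\mathcal U$. So there is $\mu_i>\mu_{i-1}$ for which all these norms are at most $\varepsilon/(2k)$. Then choose $b_i>b_{i-1}$ so large that $\|P_{(b_i,\infty)}u(s'\cup\{\mu_i\})\|\le\varepsilon/(2k)$ for all these $s'$.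

\emph{Comparison with an interlacing set.} Let $\mathbb M=\{\mu_2,\mu_4,\mu_6,\dots\}$; the odd-numbered $\mu_i$ are kept in reserve. Let $\sigma=\{m_1<\dots<m_k\}\in\mathcal P_k(\mathbb M)$ with $m_j=\mu_{2i_j}$, and let $\sigma'=\{n_1<\dots<n_k\}$ with $n_j=\mu_{2i_j+1}$. Then $m_1<n_1<m_2<\dots<m_k<n_k$, so $\|f(\sigma)-f(\sigma')\|\le\omega$. The finitely supported vector $x=\sum_j\big(v(\sigma|j)-v(\sigma'|j)\big)$ is within $2\varepsilon$ of $f(\sigma)-f(\sigma')=\sum_j\big(u(\sigma|j)-u(\sigma'|j)\big)$, so $\|x\|\le\omega+2\varepsilon$. The vectors $v(\sigma|j)$ and $v(\sigma'|j)$ are supported in $W(m_j)$ and $W(n_j)$, and $W(m_1)<W(n_1)<W(m_2)<\cdots$. Hence $\sum_jv(\sigma|j)=\sum_jP_{W(m_j)}x$, and \eqref{eq:blocks} gives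
\[
\|f(\sigma)-f(\emptyset)\|\le\Big\|\sum_jv(\sigma|j)\Big\|+\varepsilon\le D(\omega+2\varepsilon)+\varepsilon .
\]
Therefore $\|f(\sigma)-f(\tau)\|\le2D(\omega+2\varepsilon)+2\varepsilon$ for all $\sigma,\tau\in\mathcal P_k(\mathbb M)$, and this is at most $C\omega$ if $\varepsilon$ is small.
\end{proof}

Bounded completeness cannot be dropped: the unit vector basis of $c_0$ satisfies \eqref{eq:blocks} with $D=1$.

\subsection*{The space}
We want a boundedly complete basis with \eqref{eq:blocks} that is weakly Cauchy but not weakly null. Let $c_{00}$ be the space of finitely supported real sequences with unit vectors $e_n$. From now on \emph{interval} means a finite nonempty interval of $\mathbb N$, and $x(I)=\sum_{i\in I}x_i$ for $x\in c_{00}$.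

A first attempt is $\|x\|_0=\sup(\sum_lx(I_l)^2)^{1/2}$ over successive intervals $I_1<I_2<\cdots$. The sum of the coordinates is a bounded functional, so $(e_n)$ is not weakly null. But the completion fails the Q-property. Let $f(\sigma)=\sum_{m\in\sigma}e_m$ and $x=f(\sigma)-f(\tau)$. If $m_1\le n_1\le\dots\le n_k$, the sums $x([1,t])$ lie in $\{0,1\}$, so $|x(I)|\le1$ for all $I$; at most $2k$ disjoint intervals meet the support, so $\|x\|_0\le\sqrt{2k}$. If $\sigma<\tau$, then $x([1,\max\sigma])=k$. The defect is that deleting blocks destroys cancellation. To repair it the norm must add $|x(I)|$ over many intervals. If we allow any number of intervals, we get the norm of $\ell_1$, whose basis is not weakly Cauchy. So we tie the number of intervals to their position.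

A finite family $\mathcal I=\{I_1<\dots<I_r\}$ of successive intervals, $r\ge1$, is \emph{admissible} if $r\le\min I_1$. A \emph{chain} is a finite sequence $\mathcal C=(\mathcal I_1<\dots<\mathcal I_L)$ of admissible families such that all intervals of $\mathcal I_l$ precede those of $\mathcal I_{l+1}$. For $x\in c_{00}$ let
\begin{equation}\label{eq:norm}
|x|_{\mathcal C}=\Big(\sum_{l=1}^L\Big(\sum_{I\in\mathcal I_l}|x(I)|\Big)^2\Big)^{1/2},\qquad\|x\|=\sup\{|x|_{\mathcal C}:\mathcal C\text{ a chain}\}.
\end{equation}
Each $|\cdot|_{\mathcal C}$ is a seminorm. One family consisting of one singleton gives $\|x\|\ge\|x\|_\infty$, and the disjointness of the intervals of a chain gives $\|x\|\le\|x\|_1$. So \eqref{eq:norm} is a norm with $\|e_n\|=1$. Let $\mathbf X$ be the completion of $c_{00}$; it is separable.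

\begin{lemma}\label{lem:basis}
The sequence $(e_n)$ is a boundedly complete basis of $\mathbf X$, and $\|P_Jx\|\le\|x\|$ for every interval $J$.
\end{lemma}

\begin{proof}
Let $x\in c_{00}$ and let $\mathcal C$ be a chain. We have $(P_Jx)(I)=x(I\cap J)$. Replace each interval $I$ of $\mathcal C$ by $I\cap J$ and discard empty sets and empty families. In each family the number of intervals does not increase and the least element does not decrease, so we get a chain $\mathcal C'$ whose intervals lie in $J$, with $|P_Jx|_{\mathcal C}=|x|_{\mathcal C'}$ (or nothing is left and $|P_Jx|_{\mathcal C}=0$). Hence $\|P_Jx\|\le\|x\|$. Since the span of $(e_n)$ is dense and the projections $P_{[1,m]}$ are uniformly bounded on it, $(e_n)$ is a basis.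

Suppose $\sum_ia_ie_i$ does not converge. Then there are $\delta>0$ and intervals $E_1<E_2<\cdots$ with $\|\sum_{i\in E_l}a_ie_i\|>\delta$. By the first part each inequality is witnessed by a chain $\mathcal C_l$ whose intervals lie in $E_l$. The concatenation $\mathcal C$ of $\mathcal C_1,\dots,\mathcal C_L$ is a chain, and $x=\sum_{i\le\max E_L}a_ie_i$ satisfies $|x|_{\mathcal C}^2=\sum_{l\le L}|x|^2_{\mathcal C_l}>L\delta^2$. So the partial sums are unbounded.
\end{proof}

\begin{lemma}\label{lem:blocks}
Inequality \eqref{eq:blocks} holds in $\mathbf X$ with $N(k)=k$ and $D=\sqrt2$.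
\end{lemma}

\begin{proof}
Let $J_1<\dots<J_k$ with $\min J_1\ge k$, let $x\in c_{00}$, $y=\sum_jP_{J_j}x$, and let $\mathcal C=(\mathcal I_1<\dots<\mathcal I_L)$ be a chain. Fix $l$, write $\mathcal I_l=\{I_1<\dots<I_r\}$, and let $\mathcal I'_l$ be the family of nonempty sets $I_p\cap J_j$. These are disjoint intervals, and $y(I_p)=\sum_jx(I_p\cap J_j)$. List them in increasing order. From one member to the next neither $p$ nor $j$ decreases and at least one increases, so $p+j$ increases strictly within $[2,r+k]$. Thus $\mathcal I_l'$ has at most $r+k-1$ members.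

Suppose $\mathcal I'_l\ne\emptyset$ and let $\nu$ be the least element of its first member. Then $\nu\ge\min I_1\ge r$ and $\nu\ge\min J_1\ge k$, so $\mathcal I'_l$ has at most $2\nu-1$ members. Split it into its first $\nu$ members (all of them, if there are fewer) and the rest, of which there are at most $\nu-1$. Each nonempty part is admissible. If $\alpha_l,\beta_l$ are the sums of $|x(\cdot)|$ over the two parts, then
\[
\Big(\sum_{I\in\mathcal I_l}|y(I)|\Big)^2\le(\alpha_l+\beta_l)^2\le2(\alpha_l^2+\beta_l^2).
\]
If $\mathcal I_l'=\emptyset$, the left side is $0$. The nonempty parts, for all $l$ together, form a chain. Summing over $l$ gives $|y|_{\mathcal C}^2\le2\|x\|^2$.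
\end{proof}

\begin{lemma}\label{lem:cauchy}
The sequence $(e_n)$ is weakly Cauchy and not weakly convergent in $\mathbf X$.
\end{lemma}

\begin{proof}
A weak limit of $(e_n)$ would have all coordinates $0$, so it would be $0$. But the family $\{[1,N]\}$ is admissible, so $s(x)=\sum_ix_i$ satisfies $|s(x)|\le\|x\|$ on $c_{00}$ and extends to $s\in\mathbf X^*$ with $s(e_n)=1$ for all $n$.

Suppose $x^*\in\mathbf X^*$ and the bounded sequence $(x^*(e_n))$ does not converge. Its lower limit is smaller than its upper limit, so there are $\delta>0$ and $m_1<n_1<m_2<n_2<\cdots$ with $x^*(d_i)\ge\delta$ for $d_i=e_{m_i}-e_{n_i}$. We find convex combinations of the $d_i$ of arbitrarily small norm. As in Example~\ref{ex:schreier}, we average $K$ successive averages, each so long that an admissible family starting before the end of the preceding average has too few intervals to see it.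

Fix $K$ and put $M_0=1$. Choose inductively finite sets of indices $H_1<\dots<H_K$ with $p_j:=|H_j|\ge2^jM_{j-1}$, where
\[
z_j=\frac1{p_j}\sum_{i\in H_j}d_i,\qquad M_j=\max\operatorname{supp}z_j .
\]
We record two estimates. First, $\|z_j\|_1=2$, so $\sum|z_j(I)|\le2$ over any disjoint intervals. Second, $|z_j(I)|\le1/p_j$ for every interval $I$. Indeed, $d_i(I)=0$ if $I$ contains both or neither of $m_i,n_i$; $d_i(I)=-1$ forces $m_i<\min I\le n_i$, and $d_i(I)=1$ forces $m_i\le\max I<n_i$; each of these happens for at most one $i$, and the two contributions have opposite signs.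

Let $\mathcal C=(\mathcal I_1<\dots<\mathcal I_L)$ be a chain, let $t_l$ be the least element of the first interval of $\mathcal I_l$, and put $a_{l,j}=\sum_{I\in\mathcal I_l}|z_j(I)|$. Discard the $l$ with $t_l>M_K$, for which all $a_{l,j}$ vanish, and let $j(l)$ be the least $j\ge1$ with $t_l\le M_j$. For $j<j(l)$ we have $t_l>M_j$, so $a_{l,j}=0$. For $j>j(l)$, since $\mathcal I_l$ has at most $t_l$ intervals, $a_{l,j}\le t_l/p_j\le M_{j-1}/p_j\le2^{-j}$. Also $\sum_la_{l,j}\le2$ for each $j$. Therefore
\[
\sum_la_{l,j(l)}^2\le\sum_{j\le K}\Big(\sum_la_{l,j}\Big)^2\le4K,\qquad\sum_{l:\,j(l)<j}a_{l,j}^2\le2^{-j}\sum_la_{l,j}\le2^{1-j}.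
\]
Let $w=K^{-1}\sum_{j\le K}z_j$. Then $\sum_{I\in\mathcal I_l}|Kw(I)|\le a_{l,j(l)}+\sum_{j>j(l)}a_{l,j}$, and the triangle inequality in $\ell_2$, with $l$ as the coordinate, gives
\[
|Kw|_{\mathcal C}\le2\sqrt K+\sum_{j\ge1}2^{(1-j)/2}=2\sqrt K+(1-2^{-1/2})^{-1}<2\sqrt K+4 .
\]
So $\|w\|\le(2\sqrt K+4)/K$. But $w$ is a convex combination of the $d_i$, so $\delta\le x^*(w)\le\|x^*\|(2\sqrt K+4)/K$ for every $K$, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:space} and \ref{thm:main}]
By Lemmas~\ref{lem:basis} and \ref{lem:blocks} and Proposition~\ref{prop:criterion}, the separable space $\mathbf X$ has the Q-property with $C=3>2\sqrt2$. By Lemma~\ref{lem:cauchy} it is not w.s.c. This proves Theorem~\ref{thm:space}, and Theorem~\ref{thm:main} follows from Theorem~\ref{thm:wsc}.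
\end{proof}

\begin{remark}\label{rem:why}
The sequence $x_n=e_n$ in $\mathbf X$ shows why Section~\ref{sec:averages} needs trees of unbounded height. Any $2k$ singletons in $[2k,\infty)$ form an admissible family, so $\|f_k(\sigma)-f_k(\tau)\|=2$ for disjoint $\sigma,\tau\subset[2k,\infty)$, and $\omega_{f_k}(1)=2$ for the averages \eqref{eq:fk}. Moreover $\mathcal S\subseteq\mathcal F_\varepsilon$ for $\varepsilon\le1$: if $L=\{l_1<\dots<l_r\}$ with $r\le l_1$, the functional $x^*(x)=\sum_i(-1)^ix_{l_i}$ has norm at most $1$ and $|x^*(e_{l_i}-e_{l_i+1})|\ge1$. By Example~\ref{ex:schreier}, no plan for $(\mathcal F_\varepsilon,\varepsilon)$ with $\varepsilon<1$ has terminal nodes of bounded size.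
\end{remark}

\section{Banach lattices}\label{sec:lattices}

The main step in Theorem~\ref{thm:lattice} is (ii)$\Rightarrow$(vi). The simplest case is $X=\mathbb R$: the map $\Phi(x)=1_{(0,x)}$ for $x\ge0$, $\Phi(x)=-1_{(x,0)}$ for $x<0$, into $L_2(\mathbb R)$ has $|\Phi(x)-\Phi(y)|^2$ equal almost everywhere to the indicator of the interval between $x$ and $y$, so $\|\Phi(x)-\Phi(y)\|_2^2=|x-y|$. For a lattice of functions on $\Omega$ we apply this map at each point of $\Omega$ and measure the resulting function $|x-y|$ in the norm of $X$. The work lies in showing that the target space is reflexive.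

Recall that a Banach lattice is a Banach space with a vector lattice order such that $|x|\le|y|$ implies $\|x\|\le\|y\|$. It has the \emph{KB property} if norm-bounded increasing sequences converge in norm. It is \emph{order continuous} if $\inf\{\|x\|:x\in A\}=0$ for every downward directed set $A$ with infimum $0$. A \emph{weak unit} is an element $e>0$ such that $|x|\wedge e=0$ implies $x=0$. A Banach lattice $E$ is \emph{lattice embeddable} in $Z$ if there is an isomorphism of $E$ onto a subspace of $Z$ that preserves the lattice operations. We use three textbook results.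
\begin{itemize}
\item[(L1)] A Banach lattice with no subspace isomorphic to $c_0$ has the KB property \cite[Theorem~1.c.4]{LT}.
\item[(L2)] An order continuous Banach lattice with a weak unit is order isometric to an ideal of $L_1(\Omega,\mu)$, for a probability measure $\mu$, equipped with a lattice norm for which the inclusion into $L_1(\mu)$ is continuous \cite[Theorem~1.b.14]{LT}. Here \emph{ideal} means a linear subspace that contains every measurable $y$ with $|y|\le|x|$ for some $x$ in the subspace.
\item[(L3)] (Lozanovskii) A Banach lattice is reflexive if and only if neither $c_0$ nor $\ell_1$ is lattice embeddable in it \cite[Theorem~4.71]{AB}.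
\end{itemize}

Let $X\ne\{0\}$ be a separable Banach lattice not containing $c_0$. It has the KB property by (L1), and this implies order continuity. Indeed, view a downward directed set $A$ with infimum $0$ as a decreasing net. If it were not norm Cauchy, there would be $\delta>0$ and $y_1\ge y_2\ge\cdots$ in $A$ with $\|y_n-y_{n+1}\|\ge\delta$, and $(y_1-y_n)$ would be increasing, bounded and divergent. The limit of the net is a positive lower bound of $A$, because the positive cone is closed, and so it is $0$. Also, $X$ has a weak unit: if $(y_n)$ is dense in $B_X$, let $e=\sum_n2^{-n}|y_n|$; if $x\in B_X$ and $|x|\wedge e=0$, then $|x|\wedge|y_n|\le2^n(|x|\wedge e)=0$ for all $n$, and $|x|=|x|\wedge|x|=0$ by continuity of the lattice operations. So (L2) applies, and we regard $X$ as an ideal of $L_1(\Omega,\mu)$.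

Equip $\Omega\times\mathbb R$ with the product of $\mu$ and Lebesgue measure, and identify functions that agree almost everywhere. For a measurable function $F$ on $\Omega\times\mathbb R$ let $q(F)(\xi)=\int_{\mathbb R}F(\xi,s)^2\,ds$, a measurable function of $\xi\in\Omega$ by Tonelli's theorem. Define
\[
Z=\{F:\Omega\times\mathbb R\to\mathbb R\text{ measurable}:\ q(F)\in X\},\qquad\|F\|_Z=\|q(F)\|_X^{1/2},
\]
with the almost everywhere order. For $X=L_1(\mu)$ this is $L_2(\Omega\times\mathbb R)$.

\begin{lemma}\label{lem:Z}
$Z$ is a reflexive Banach lattice.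
\end{lemma}

\begin{proof}
\emph{Normed lattice.} If $F\in Z$ and $|G|\le|F|$, then $q(G)\le q(F)$, so $G\in Z$ and $\|G\|_Z\le\|F\|_Z$ because $X$ is an ideal with a lattice norm. If $\|F\|_Z=0$, then $q(F)=0$ and $F=0$ almost everywhere. Homogeneity holds since $q(cF)=c^2q(F)$. For $c>0$ we have $(F+G)^2\le(1+c)F^2+(1+c^{-1})G^2$, so $F+G\in Z$ and $\|F+G\|_Z^2\le(1+c)\alpha^2+(1+c^{-1})\beta^2$, where $\alpha=\|F\|_Z$, $\beta=\|G\|_Z$. For $\alpha,\beta>0$ the choice $c=\beta/\alpha$ makes the right side $(\alpha+\beta)^2$.

\emph{Bounded increasing sequences converge.} It suffices to treat $0\le F_1\le F_2\le\cdots$ with $\sup_n\|F_n\|_Z<\infty$. Let $F=\sup_nF_n$ pointwise, with values in $[0,\infty]$. By monotone convergence $q(F_n)\uparrow q(F)$ almost everywhere. The sequence $(q(F_n))$ is increasing and bounded in $X$, so it converges in $X$, hence in $L_1(\mu)$, and the limit must be $q(F)$. Thus $q(F)\in X$, $F$ is finite almost everywhere, and $F\in Z$. From $(F-F_n)^2\le(F-F_n)(F+F_n)=F^2-F_n^2$ we get $\|F-F_n\|_Z^2\le\|q(F)-q(F_n)\|_X\to0$.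

\emph{Completeness.} If $\sum_n\|F_n\|_Z<\infty$, the partial sums of $\sum_nF_n^+$ and $\sum_nF_n^-$ are increasing and bounded, so both series converge and so does $\sum_nF_n$. Hence $Z$ is a Banach lattice with the KB property.

\emph{Reflexivity.} Let $S:c_0\to Z$ be a lattice embedding. The sequence $S(1_{[1,n]})$ is increasing and bounded, hence convergent, but its consecutive differences $Se_n$ are bounded below in norm; so no such $S$ exists. Let $S:\ell_1\to Z$ be a lattice embedding and $V_l=Se_l$. The $V_l$ are disjoint, so $(\sum_{l\le L}V_l)^2=\sum_{l\le L}V_l^2$ and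
\[
\Big\|\sum_{l\le L}V_l\Big\|_Z^2=\Big\|\sum_{l\le L}q(V_l)\Big\|_X\le\sum_{l\le L}\|V_l\|_Z^2\le L\|S\|^2,
\]
whereas the left side is at least $L^2/\|S^{-1}\|^2$. This fails for large $L$. By (L3), $Z$ is reflexive.
\end{proof}

The hypothesis that $X$ does not contain $c_0$ entered through the KB property, which passes to $Z$ and keeps $c_0$ out of it. The square in the definition of $q$ keeps $\ell_1$ out, whether or not $X$ contains it.

\begin{proof}[Proof of Theorem~\ref{thm:lattice}]
We show (ii)$\Rightarrow$(vi), (vi)$\Rightarrow$(iv) and (v), then (iv) or (v)$\Rightarrow$(iii)$\Rightarrow$(ii), and (iv)$\Rightarrow$(i)$\Rightarrow$(ii).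

(ii)$\Rightarrow$(vi). The case $X=\{0\}$ is trivial. Otherwise let $Z$ be as in Lemma~\ref{lem:Z} and put
\[
\Phi(x)(\xi,s)=1_{\{0<s<x(\xi)\}}-1_{\{x(\xi)<s<0\}},\qquad x\in X.
\]
Fix $x,y\in X$ and $\xi\in\Omega$, and let $a\le b$ be the numbers $x(\xi),y(\xi)$ in increasing order. For $s>0$, the value $(\Phi(x)-\Phi(y))^2(\xi,s)$ is $1$ if exactly one of $a,b$ exceeds $s$, that is, if $a\le s<b$, and $0$ otherwise. For $s<0$ it is $1$ if exactly one of $a,b$ is below $s$, that is, if $a<s\le b$, and $0$ otherwise. So, whatever the signs of $a$ and $b$, it agrees with $1_{(a,b)}(s)$ for $s\notin\{0,a,b\}$, and $q(\Phi(x)-\Phi(y))=|x-y|\in X$. Since $\Phi(0)=0$, the case $y=0$ gives $\Phi(x)\in Z$, and in general $\|\Phi(x)-\Phi(y)\|_Z=\|x-y\|_X^{1/2}$.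

(vi)$\Rightarrow$(iv),(v). Both $\Phi$ and its restriction to $B_X$ satisfy $\omega(t)\le t^{1/2}\le\varphi(t)$.

(iv) or (v)$\Rightarrow$(iii) is Theorem~\ref{thm:wsc}.

(iii)$\Rightarrow$(ii). A weakly Cauchy sequence in a closed subspace $E$ of $X$ is weakly Cauchy in $X$, so it has a weak limit in $X$. The limit lies in $E$, which is weakly closed, and the convergence is weak in $E$ by the Hahn--Banach theorem. So $E$ is w.s.c., while $c_0$ is not: the sequence $1_{[1,n]}$ is weakly Cauchy, and a weak limit would have all coordinates equal to $1$.

(iv)$\Rightarrow$(i) is Proposition~\ref{prop:coarseQ}, and (i)$\Rightarrow$(ii) is Proposition~\ref{prop:c0}.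
\end{proof}

Conditions (i)--(v) are invariant under isomorphism; for (v), note that an isomorphism $S:X\to X'$ scaled to have norm at most $1$ maps $B_X$ into $B_{X'}$ in a bi-Lipschitz way. A space with an unconditional basis $(e_i)$ becomes a separable Banach lattice under the coordinatewise order and the equivalent norm $\sup\{\|\sum_ib_ie_i\|:|b_i|\le|a_i|\text{ for all }i\}$ of $\sum_ia_ie_i$. So (i)--(v) are equivalent for such spaces. The space $\mathbf X$ satisfies (i) and fails (iii), so it is not isomorphic to a Banach lattice and has no unconditional basis.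

\begin{thebibliography}{9}

\bibitem{AB}
Aliprantis and Burkinshaw, \emph{Positive Operators}.

\bibitem{Kalton}
Kalton, \emph{Coarse and uniform embeddings into reflexive spaces}, Quart. J. Math. 58 (2007). \texttt{https://kaltonmemorial.missouri.edu/assets/docs/qjm2007.pdf}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\end{thebibliography}
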